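# Purely unrectifiable sets and open sets that are thin along all Lipschitz graphs

## 1. A dense countable set, and an exchange of quantifiers

Take $A=\mathbb Q^2\subset\mathbb R^2$, and fix $K\ge 0$ and $\varepsilon>0$. I want to put $A$ inside an open set $U$ that is invisible, up to $\varepsilon$, to every $K$-Lipschitz graph, where the graph may be drawn over any line in the plane.

First consider one ball. Let $g:\mathbb R\to\mathbb R$ be $K$-Lipschitz in some rotated orthonormal coordinates $(t,y)$, and let $B$ be an open ball of radius $r$. If $(t,g(t))\in B$, then $t$ lies in an interval of length $2r$. The map $t\mapsto(t,g(t))$ is $\sqrt{1+K^2}$-Lipschitz, so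
$$\mathcal H^1(\operatorname{graph}g\cap B)\le 2r\sqrt{1+K^2},$$
where $\mathcal H^1$ is one-dimensional Hausdorff measure. Now enumerate $\mathbb Q^2=\{z_1,z_2,\dots\}$ and let $U$ be the union of the balls $B(z_j,r_j)$ with $r_j=2^{-j}\varepsilon/(2\sqrt{1+K^2})$. Summing over $j$ gives $\mathcal H^1(\operatorname{graph} g\cap U)\le\varepsilon$. The set $U$ is open and dense, yet every $K$-Lipschitz graph in the plane, in every direction, spends length at most $\varepsilon$ in it.

This is stronger than what is obvious about $\mathbb Q^2$, namely that each Lipschitz curve meets it in length zero. For one given curve $\Gamma$ with $\mathcal H^1(\Gamma\cap A)=0$ it is no great surprise that some open $U\supset A$ has small trace on $\Gamma$. Here one $U$ serves all curves at once. Is this exchange of quantifiers always possible?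

**Definition (purely unrectifiable).** A set $A\subset\mathbb R^2$ is *purely unrectifiable* (p.u.) if $\mathcal H^1(\gamma([0,1])\cap A)=0$ for every Lipschitz curve $\gamma:[0,1]\to\mathbb R^2$. Equivalently, $\mathcal H^1(\operatorname{graph}g\cap A)=0$ for every Lipschitz $g:\mathbb R\to\mathbb R$ in any rotated Cartesian coordinates.

**Definition (uniformly purely unrectifiable).** A set $A\subset\mathbb R^2$ is *uniformly purely unrectifiable* (u.p.u.) if for every $K\ge0$ and $\varepsilon>0$ there is an open $U\supset A$ such that $\mathcal H^1(\operatorname{graph}g\cap U)\le\varepsilon$ for every $K$-Lipschitz $g:\mathbb R\to\mathbb R$ in any rotated Cartesian coordinates.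

Every u.p.u. set is p.u.: given a Lipschitz graph, let $\varepsilon\to0$. For $F_\sigma$ sets the two notions coincide, as we shall see in Section 3. Alberti, Csörnyei and Preiss posed as an open problem whether they coincide for $G_\delta$ sets or for Borel sets; the problem is taken from the paper "On Section Sets Of Neighborhoods Of Graphs Of Semicontinuous Functions". The answer to both questions is yes, and the proof works for a larger class of sets and in every dimension.

Throughout, $d\ge2$ and $m=d-1$; at the board, think of $d=2$, $m=1$. "Coordinates" are orthonormal coordinates $(t,y)\in\mathbb R\times\mathbb R^m$, with any choice of origin. In $\mathbb R^d$, p.u. and u.p.u. are defined as above with graphs of Lipschitz maps $g:\mathbb R\to\mathbb R^m$ in arbitrary coordinates. We write $\mathbb N=\{1,2,\dots\}$, and $\alpha|k=(\alpha_1,\dots,\alpha_k)$ for a finite or infinite sequence $\alpha$ of length at least $k$.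

**Definition (Souslin set).** A set $A\subset\mathbb R^d$ is *Souslin* (analytic) if $A=\bigcup_{\alpha\in\mathbb N^{\mathbb N}}\bigcap_{k}F_{\alpha|k}$, with a closed set $F_s$ for every finite sequence $s$.

Replacing $F_s$ by $\bigcap_{j\le|s|}F_{s|j}$ we may and shall assume $F_s\subset F_{s|j}$ for $j\le|s|$. The intersection of a Souslin set with a closed set is Souslin: intersect every $F_s$ with it.

*Example.* Let $A=\bigcap_kU_k$ be $G_\delta$. Each open $U_k$ is a countable union $\bigcup_nP_{k,n}$ of closed sets. Put $F_s=\bigcap_{i\le|s|}P_{i,s_i}$. Then $z\in\bigcap_kF_{\alpha|k}$ means $z\in P_{k,\alpha_k}$ for all $k$, and such an $\alpha$ exists exactly when $z\in U_k$ for all $k$. So $G_\delta$ sets are Souslin. More generally, every Borel set in $\mathbb R^d$ is Souslin (see Kechris, *Classical Descriptive Set Theory*).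

**Theorem 1.** Every p.u. Souslin set $A\subset\mathbb R^d$ is u.p.u. In particular this holds for all $G_\delta$ and all Borel sets in $\mathbb R^2$.

## 2. From all graphs in all directions to graphs over $[0,1]$

The rotations and the unbounded domain are harmless, and we remove them first. Let $T=[0,1]\times\mathbb R^m$; open subsets of $T$ are relatively open. Write $|\cdot|$ for the Euclidean norm, and also for Lebesgue measure of subsets of $\mathbb R$. For an interval $J\subset[0,1]$, a continuous $h:J\to\mathbb R^m$ and a Borel set $E\subset T$, put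
$$\lambda_h(E;J)=|\{t\in J:(t,h(t))\in E\}|,\qquad\lambda_h(E)=\lambda_h(E;[0,1]).$$
This is the time that $h$ spends in $E$. Let $\Lambda_K$ be the set of $K$-Lipschitz maps $g:[0,1]\to\mathbb R^m$, and define
$$c_K(E)=\sup_{g\in\Lambda_K}\lambda_g(E)\ \ (E\text{ Borel}),\qquad c^*_K(E)=\inf\{c_K(U):U\supset E\text{ open in }T\}\ \ (E\subset T\text{ arbitrary}).$$
Both are monotone in $E$ and in $K$. Since $c_K(\bigcup_j U_j)\le\sum_jc_K(U_j)$, the function $c_K^*$ is countably subadditive.

*Example.* Let $m=1$ and $E=\{(t,2t):0\le t\le\frac12\}$. The function $g(t)=2t$ shows $c_2(E)\ge\frac12$, and no curve does better, because $E$ lies over $[0,\frac12]$. If $g$ is $1$-Lipschitz, then $t\mapsto 2t-g(t)$ increases with slope at least $1$, so $g$ spends time at most $2r$ in the strip $|y-2t|<r$. Hence $c_1(E)=c_1^*(E)=0$.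

**Lemma 2 (reduction).** Let $A\subset\mathbb R^d$ and $P=[\frac14,\frac34]^d$.

(i) Fix coordinates and $L\ge0$. If $c_L^*((A+x)\cap P)=0$ for every $x\in\mathbb R^d$, then for every $\eta>0$ there is an open $U\supset A$ with $\mathcal H^1(\operatorname{graph}g\cap U)\le\eta$ for all $L$-Lipschitz $g:\mathbb R\to\mathbb R^m$ in these coordinates.

(ii) If the conclusion of (i) holds in all coordinates and for all $L$ and $\eta$, then $A$ is u.p.u.

*Proof of (i).* Cover $\mathbb R^d$ by closed cubes $P_1,P_2,\dots$ of side $\frac12$ with $P_j+x_j=P$. By hypothesis there is an open $V_j\subset T$ containing $(A\cap P_j)+x_j=(A+x_j)\cap P$ with $c_L(V_j)\le2^{-j}\eta/\sqrt{1+L^2}$. Replace $V_j$ by $V_j\cap((0,1)\times\mathbb R^m)$. It still contains $(A+x_j)\cap P$ and is now open in $\mathbb R^d$. Let $U=\bigcup_j(V_j-x_j)\supset A$. If $g$ is $L$-Lipschitz, then $\operatorname{graph}g+x_j$ is the graph of an $L$-Lipschitz $g_j$, and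
$$\mathcal H^1(\operatorname{graph}g\cap(V_j-x_j))=\mathcal H^1(\operatorname{graph}g_j\cap V_j)\le\sqrt{1+L^2}\,c_L(V_j)\le2^{-j}\eta .$$
Sum over $j$.

*Proof of (ii).* We show that a graph whose axes are slightly turned is still a graph in the old axes, with constant $K+1$ in place of $K$; compactness then leaves finitely many axes. Fix $K,\varepsilon$ and let $\rho=\frac1{K+2}$. Let $Q,Q_0$ be orthogonal matrices, $P_0=Q_0^{-1}Q$, and suppose $\|P_0-I\|\sqrt{1+K^2}\le\rho$. Let $\Gamma=Q(\operatorname{graph}g)=Q_0(P_0(\operatorname{graph}g))$ with $g$ $K$-Lipschitz. Let $w=(\tau,\bar w)$, $\tau>0$, be a difference of two points of $\operatorname{graph}g$. Then $|\bar w|\le K\tau$, so $|w|\le\sqrt{1+K^2}\,\tau$ and $|P_0w-w|\le\rho\tau$. Therefore $P_0w$ has first coordinate at least $(1-\rho)\tau>0$, and its remaining part has norm at most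
$$(K+\rho)\tau\le(K+1)(1-\rho)\tau,$$
since $\rho+\rho(K+1)=1$. Hence the first coordinate of $P_0(t,g(t))$ is a continuous increasing function of $t$, with increments at least $(1-\rho)\tau$, so it maps $\mathbb R$ onto $\mathbb R$. It follows that $\Gamma$ is the graph of a $(K+1)$-Lipschitz map on $\mathbb R$ in the coordinates given by $Q_0$. Moving the origin changes a $K$-Lipschitz graph only into another one, so it plays no role.

Since $\|Q_0^{-1}Q-I\|=\|Q-Q_0\|$ and the orthogonal group is compact, there are $Q_1,\dots,Q_r$ such that every $Q$ is close enough, in the above sense, to some $Q_i$. Let $U_i\supset A$ be the open set for the coordinates $Q_i$, $L=K+1$ and $\eta=\varepsilon$. Then $U=\bigcap_{i\le r}U_i$ is open, contains $A$, and has $\mathcal H^1(\Gamma\cap U)\le\varepsilon$ for every $K$-Lipschitz graph $\Gamma$ in any coordinates. $\blacksquare$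

So the target is $c_L^*(A\cap P)=0$ for a p.u. Souslin set $A$.

## 3. Compact sets, and a shrinking sequence that does not get thin

**Lemma 3.** Let $C\subset T$ be compact, $a>0$, and $c_K(U)\ge a$ for all open $U\supset C$. Then $\lambda_g(C)\ge a$ for some $g\in\Lambda_K$.

*Proof.* Since $c_K(\emptyset)=0<a$, the set $C$ is not empty. Let $U_j=\{z\in T:\operatorname{dist}(z,C)<1/j\}$, and choose $g_j\in\Lambda_K$ with $\lambda_{g_j}(U_j)\ge a-1/j$. For large $j$ the graph of $g_j$ meets the bounded set $U_1$, so the $g_j$ are uniformly bounded. By Arzelà–Ascoli we may pass to a subsequence converging uniformly to some $g\in\Lambda_K$. If $t$ belongs to infinitely many of the sets $\{t:(t,g_j(t))\in U_j\}$, then $(t,g(t))$ is a limit of points whose distance to $C$ tends to $0$, so $(t,g(t))\in C$. By the reverse Fatou lemma on $[0,1]$, $\lambda_g(C)\ge\limsup_j\lambda_{g_j}(U_j)\ge a$. $\blacksquare$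

**The $F_\sigma$ case.** Let $A$ be p.u. and $F_\sigma$. A translate of $A$ intersected with $P$ is a countable union of compact sets $C\subset T$. For $g\in\Lambda_L$, extended to $\mathbb R$ by constants, the projection to the $t$-axis is $1$-Lipschitz, so $\lambda_g(C)\le\mathcal H^1(\operatorname{graph}g\cap C)=0$. By Lemma 3, $c^*_L(C)=0$. Countable subadditivity and Lemma 2 show that $A$ is u.p.u.

For a $G_\delta$ set $A=\bigcap_jU_j$ with $U_j$ decreasing, the first thing to try is the same argument with these $U_j$: pick $g_j$ spending time at least $a$ in $U_j$, pass to a limit $g$, and hope that $g$ spends time in $A$. It stops at the words "so $(t,g(t))\in C$": the limit only lands in the closures of the $U_j$. Here is an example where $A$ is countable and nothing improves with $j$.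

*Example.* Let $m=1$, $A=\{(i2^{-k},2^{-k}):k\ge1,\ 0\le i\le2^k\}$, and
$$U_j=\bigcup_{k\ge 1}\bigcup_{i=0}^{2^k}B\big((i2^{-k},2^{-k}),r_{k,j}\big)\cap T,\qquad r_{k,j}=\begin{cases}2^{-k}&k\ge j,\\4^{-k-j}&k<j.\end{cases}$$
The $U_j$ are open and decrease. We check that $\bigcap_jU_j=A$. All balls lie in $y>0$. Let $z=(t,y)\in\bigcap_jU_j$, so $y>0$. The balls with $k\ge j$ lie in $y<2\cdot2^{-j}$, so for large $j$ the point $z$ lies in a ball with $k<j$, of radius at most $4^{-j}$, and its center has height $2^{-k}>y-4^{-j}>y/2$. Only finitely many centers have height above $y/2$, and the radii tend to $0$; hence $z$ is one of these centers. So $A=\bigcap_jU_j$ is a countable $G_\delta$ set. But the constant function $g_j=2^{-j}$ runs entirely inside $U_j$, since balls of radius $2^{-j}$ are centered on its graph with spacing $2^{-j}$. So $c_0(U_j)=1$ for all $j$, and the limit $g=0$ misses $A$. Of course $A$ is u.p.u., by small balls; but the neighborhoods must be chosen well, and a given sequence shrinking to $A$ does not provide them.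

## 4. Approximation by compact subsets, granted one lemma

If neighborhoods of $A$ cannot be made thin, we should produce a *compact* subset $C\subset A$ with the same defect, and then apply Lemma 3 to $C$. This is the content of the next theorem; note the slightly larger Lipschitz constant on the right.

**Theorem 4.** Let $A\subset T$ be a bounded Souslin set and $0\le K<K'$. Then
$$c_K^*(A)\le\sup\{c_{K'}(C):C\subset A\text{ compact}\}.$$

All the difficulty sits in the behavior of $c^*$ along increasing sequences of arbitrary sets.

**Lemma 5 (going up).** Let $0\le K<K'$, let $E_1\subset E_2\subset\cdots\subset[0,1]\times\overline B(0,R)$, and $E=\bigcup_nE_n$. Then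
$$c_K^*(E)\le\varphi:=\sup_nc^*_{K'}(E_n).$$

**Proof of Theorem 4 from Lemma 5.** We build $C$ by fixing, one after another, bounds on the coordinates of $\alpha$. If $c_K^*(A)=0$ there is nothing to prove. Let $0<a<c_K^*(A)$ and choose $K=K_0<K_1<K_2<\cdots<K'$. Write $A=\bigcup_\alpha\bigcap_kF_{\alpha|k}$ with $F_s\subset F_{s|j}$. Intersecting all $F_s$ with a compact subset of $T$ that contains $A$, we may assume that they are compact subsets of $T$. Put
$$A^{n_1\dots n_k}=\bigcup\Big\{\bigcap_jF_{\alpha|j}:\alpha_i\le n_i\text{ for }1\le i\le k\Big\}.$$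
As $n\to\infty$, $A^n$ increases to $A$, and $A^{n_1\dots n_kn}$ increases to $A^{n_1\dots n_k}$. Lemma 5 with constants $K_0<K_1$ gives $n_1$ with $c^*_{K_1}(A^{n_1})>a$, because otherwise $c^*_{K_0}(A)\le a$. Continuing, with constants $K_{k-1}<K_k$ at stage $k$, we get $n_1,n_2,\dots$ with
$$c^*_{K_k}(A^{n_1\dots n_k})>a\qquad(k\ge1).$$
Let $C_k=\bigcup\{F_s:s\in\prod_{i\le k}\{1,\dots,n_i\}\}$. This is a finite union of compact sets. The $C_k$ decrease because $F_s\subset F_{s|j}$, and $C_k\supset A^{n_1\dots n_k}$. Put $C=\bigcap_kC_k$, a compact set.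

*$C\subset A$.* Let $z\in C$. The finite sequences $s\in\bigcup_k\prod_{i\le k}\{1,\dots,n_i\}$ with $z\in F_s$ form a tree, again because $F_s\subset F_{s|j}$. It is finitely branching and has nodes at every level since $z\in C_k$ for all $k$. By König's lemma it has an infinite branch $\alpha$, and $z\in\bigcap_kF_{\alpha|k}\subset A$.

*$C$ is large.* Let $U\supset C$ be open in $T$. By compactness $U\supset C_k$ for some $k$, so $c_{K'}(U)\ge c_{K_k}(U)\ge c^*_{K_k}(A^{n_1\dots n_k})>a$. By Lemma 3, applied with $K'$, $c_{K'}(C)\ge a$. Since $a<c^*_K(A)$ was arbitrary, the theorem follows. $\blacksquare$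

**Proof of Theorem 1 from Theorem 4.** Let $A$ be p.u. and Souslin. Fix coordinates, $L\ge0$ and $x\in\mathbb R^d$. The set $A_x=(A+x)\cap P$ is a bounded Souslin subset of $T$. If $C\subset A_x$ is compact and $g\in\Lambda_{L+1}$, extended to $\mathbb R$ by constants, then $\lambda_g(C)\le\mathcal H^1(\operatorname{graph}g\cap(A+x))=0$, because $A+x$ is p.u. So $c_{L+1}(C)=0$ for all such $C$, and Theorem 4 with $K=L$, $K'=L+1$ gives $c_L^*(A_x)=0$. Both parts of Lemma 2 now apply, and $A$ is u.p.u. $\blacksquare$

It remains to prove Lemma 5.

## 5. What resists in the going-up lemma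

If $\varphi=0$, Lemma 5 is trivial by countable subadditivity. That case is not enough for Theorem 4: subadditivity would produce $n_1,n_2,\dots$ with each $c^*(A^{n_1\dots n_k})$ positive, but possibly tending to $0$ with $k$, and then nothing could be said about $C$. We need to keep the level $a$.

For $\varphi>0$ take open $U_n\supset E_n$ with $c_{K'}(U_n)$ close to $\varphi$. Their union may be far too large, since different curves use different $U_n$ and nothing prevents one curve from using them all. For outer measures derived from a measure $\mu$ this is cured by the inequality $\mu(U\cup V)+\mu(U\cap V)\le\mu(U)+\mu(V)$. For $c_K$ this inequality is false.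

*Example.* Let $m=1$, $K=0$, and let $I_1,I_2$ be small disjoint open intervals of heights $y$. Put $U=(0,\frac12)\times(I_1\cup I_2)$ and $V=\big((0,\frac12)\times I_1\big)\cup\big((\frac12,1)\times I_2\big)$. Then $c_0(U)=c_0(V)=\frac12$, while $c_0(U\cap V)=\frac12$, seen at heights in $I_1$, and $c_0(U\cup V)=1$, seen at heights in $I_2$.

For $K=K'=0$ the lemma itself fails, so the proof must use the room between $K$ and $K'$.

**Proposition 6.** There is a $G_\delta$ set $A\subset[0,1]^2$ meeting every horizontal line in at most one point, so that $c_0(C)=0$ for all compact $C\subset A$, with $c_0^*(A)=1$. Consequently the strict inequality $K<K'$ cannot be dropped in general, either in Theorem 4 or in Lemma 5.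

*Proof.* The plan is to let the horizontal line at height $y$ defeat the $y$-th candidate for a thin neighborhood. Two textbook facts are needed: the nonempty compact subsets of $[0,1]^2$, with the Hausdorff metric, form a compact metric space, and every nonempty compact metric space is a continuous image of the Cantor set $C_0\subset[0,1]$. Let $y\mapsto F_y$ be a continuous map of $C_0$ onto the space of nonempty compact subsets of $[0,1]^2$. Put
$$H=\{(t,y):y\in C_0,\ (t,y)\in F_y\}.$$
If $(t_i,y_i)\in H$ converge to $(t,y)$, then $y\in C_0$ and $F_{y_i}\to F_y$ in the Hausdorff metric, so $(t,y)\in F_y$. Thus $H$ is compact. Let $A$ be the set of leftmost points of its horizontal sections: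
$$A=\{(t,y)\in H:(s,y)\notin H\text{ for all }0\le s<t\}.$$
For each $n$ the set $\{(t,y)\in[0,1]^2:\exists s\in[0,t-\frac1n],\ (s,y)\in H\}$ is closed: from a convergent sequence of its points pick witnesses $s_i$, pass to a convergent subsequence, and use that $H$ is closed. The set $A$ is $H$ minus the union of these sets, so $A$ is $G_\delta$. Clearly it has at most one point on each horizontal line.

Let $U\supset A$ be open, and suppose that every horizontal section of $U\cap[0,1]^2$ has measure less than $1$. Then $F=[0,1]^2\setminus U$ is compact and has nonempty horizontal sections at all heights in $[0,1]$. In particular $F=F_y$ for some $y\in C_0$. The section of $H$ at this height $y$ is that of $F$, hence nonempty and compact. Its leftmost point lies in $A\cap F=A\setminus U=\emptyset$, a contradiction. So some horizontal section of $U$ has measure $1$, and $c_0(U)=1$.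

So Theorem 4 with $K=K'=0$ would say $1\le0$. If Lemma 5 held with $K=K'=0$, then the derivation in Section 4, with all $K_k=0$, would again give $c_0^*(A)\le\sup_Cc_0(C)=0$. $\blacksquare$

Parallel lines form a rigid family, whereas a Lipschitz curve may be rerouted on a short interval if we pay a little in the Lipschitz constant. The proof of Lemma 5 exploits exactly this.

## 6. Rerouting a curve on dyadic intervals

**Lemma 7 (endpoint adjustment).** Let $J=[a,b]$, $\ell=b-a$, $0<\sigma<\frac12$, let $h:J\to\mathbb R^m$ be $\kappa$-Lipschitz, and let $|u'-h(a)|\le\sigma^2\ell$, $|v'-h(b)|\le\sigma^2\ell$. Then there is a $(\kappa+\sigma)$-Lipschitz $h':J\to\mathbb R^m$ with $h'(a)=u'$, $h'(b)=v'$ and $h'=h$ on $[a+\sigma\ell,b-\sigma\ell]$. Consequently $|\lambda_{h'}(S;J)-\lambda_h(S;J)|\le2\sigma\ell$ for every Borel $S\subset T$.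

*Proof.* On $[a,a+\sigma\ell]$ interpolate linearly between $u'$ and $h(a+\sigma\ell)$. The slope is at most $(\sigma^2\ell+\kappa\sigma\ell)/(\sigma\ell)=\kappa+\sigma$. Do the same at the other end. The maps $h$ and $h'$ differ only on the two end intervals, of total length $2\sigma\ell$. $\blacksquare$

Here is the plan for Lemma 5. Look at a curve $g$ on a dyadic interval $J$ and ask whether, for some $n$, *every* neighborhood of $E_n$ admits a path that runs over $J$ with endpoints very near those of $g$ and stays inside the neighborhood for more than a fraction $1-\delta$ of the time.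

If so, call $(J,g)$ good. All good intervals of $g$ can be rerouted simultaneously, which produces *one* $K'$-Lipschitz curve spending most of the good time in a given neighborhood of a single $E_N$. So the total good time of $g$ is at most about $\varphi$.

If not, then for each $n$ some neighborhood of $E_n$ contains $g$ for at most a fraction $1-\delta/2$ of $J$. Repeating this inside the part that remains, we find that off the good times a neighborhood of $E_n$ can be made to cost at most $\varepsilon2^{-n}$.

The point is that the good set does not depend on $n$. So the amount $\varphi$ is paid once for all $n$ together, and the rest costs $\sum_n\varepsilon2^{-n}$.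

One obstacle remains: whether $t$ is a good time depends on $g$ and not only on the point $(t,g(t))$. We therefore work with open sets of pairs $(t,g)$ and return to open sets of points only at the end, using compactness.

**Set-up.** In the rest of the proof of Lemma 5, fix $0<\delta<\frac12$ and $\varepsilon>0$. Choose $0<\sigma<\frac12$ with $2\sigma\le K'-K$ and $\sigma\le\delta/8$, and put $\kappa=K+\sigma$. Thus $\kappa+\sigma\le K'$ and $2\sigma\le\delta/4$. Let
$$R'=R+1+K,\qquad\mathcal L=\{g\in\Lambda_K:\|g\|_\infty\le R'\},\qquad X=[0,1]\times\mathcal L.$$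
By Arzelà–Ascoli $\mathcal L$ is compact in the uniform metric, so $X$ is compact. For $O\subset X$ write $O_g=\{t:(t,g)\in O\}$.

Let $\mathcal D$ be the family of dyadic intervals $[j2^{-k},(j+1)2^{-k}]\subset[0,1]$, $k\ge0$, and let $J^\circ=(a,b)$ for $J=[a,b]$. Two members of $\mathcal D$ are nested or have disjoint interiors. Each member lies in only finitely many others, so in any subfamily of $\mathcal D$ every member is contained in a maximal one, and distinct maximal members have disjoint interiors. Let $D$ be the set of dyadic rationals in $[0,1]$; a point $t\notin D$ lies in $J^\circ$ for arbitrarily short $J\in\mathcal D$. Let $D_\varepsilon\supset D$ be open in $[0,1]$ with $|D_\varepsilon|<\varepsilon$.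

For $J=[a,b]\in\mathcal D$ and $u,v\in\mathbb R^m$ let $\Lambda_\kappa(J;u,v)$ be the (possibly empty) set of $\kappa$-Lipschitz $h:J\to\mathbb R^m$ with $h(a)=u$, $h(b)=v$, and let
$$\theta_n(J;u,v)=\inf_{U\supset E_n\text{ open}}\ \sup_{h\in\Lambda_\kappa(J;u,v)}\frac{\lambda_h(U;J)}{|J|}\in[0,1]\qquad(\sup\emptyset=0).$$
Since $E_n$ increases, $\theta_n$ is nondecreasing in $n$.

**Definition (good pair).** A pair $(J,g)$ with $J=[a,b]\in\mathcal D$, $g\in\mathcal L$, is *good* if there are $n,u,v$ with $|u-g(a)|<\sigma^2|J|$, $|v-g(b)|<\sigma^2|J|$ and $\theta_n(J;u,v)>1-\delta$.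

For fixed $J$ the set of $g\in\mathcal L$ with $(J,g)$ good is open, because the two inequalities on $g$ are strict. Hence
$$G=\{(t,g)\in X:\exists J\in\mathcal D,\ t\in J^\circ,\ (J,g)\text{ good}\}$$
is open in $X$.

*Example.* Let $m=1$, $K=0$, and let all $E_n$ equal $E=[0,\frac12]\times\{0\}$. Take $g\equiv0$. For $J\subset[0,\frac12]$ the path $h\equiv0$ stays in every neighborhood of $E$, so $\theta_n(J;0,0)=1$ and $(J,g)$ is good. For $J=[0,1]$ or $J\subset[\frac12,1]$ use $U=\{(t,y)\in T:t<\frac12+r,\ |y|<r\}$. No $h$ spends in it more than time $\frac12+r$ on $[0,1]$, or $r$ on $[\frac12,1]$. So $\theta_n\le\frac12\le1-\delta$ or $\theta_n=0$ respectively, whatever the endpoints, and these pairs are not good. Thus $G_g=(0,\frac12)$, and $|G_g|=\frac12=\varphi$. The constant $g\equiv1$, if it lies in $\mathcal L$, has no good interval: a $\sigma$-Lipschitz path starting within $\sigma^2|J|$ of height $1$ stays above height $1-\sigma^2-\sigma>\frac14$, so it misses thin neighborhoods of $E$.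

## 7. Proof of the going-up lemma

**Step 1: the good times have total length at most $\varphi/(1-2\delta)$.** This step charges $\varphi$ once. We claim
$$|G_g|\le\frac{\varphi}{1-2\delta}\qquad\text{for all }g\in\mathcal L. \tag{1}$$

Consider the maximal $J\in\mathcal D$ with $(J,g)$ good. Their interiors are disjoint, and their union is $G_g$. Let $\varepsilon'>0$ and choose finitely many of them, $J_i=[a_i,b_i]$, $1\le i\le p$, with $\sum_i|J_i|\ge|G_g|-\varepsilon'$. (If there are none, (1) is trivial.) For each $i$ there are $n_i,u_i,v_i$ as in the definition of good. Let $N=\max_in_i$. By monotonicity in $n$, $\theta_N(J_i;u_i,v_i)>1-\delta$ for all $i$.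

Take an open $U\supset E_N$ with $c_{K'}(U)\le c^*_{K'}(E_N)+\varepsilon'\le\varphi+\varepsilon'$. By definition of $\theta_N$ there is for each $i$ some $h_i\in\Lambda_\kappa(J_i;u_i,v_i)$ with $\lambda_{h_i}(U;J_i)>(1-\delta)|J_i|$. Since $u_i,v_i$ are within $\sigma^2|J_i|$ of $g(a_i),g(b_i)$, Lemma 7 changes $h_i$ to a $(\kappa+\sigma)$-Lipschitz $h_i'$ on $J_i$ with endpoint values $g(a_i),g(b_i)$. Let $\hat g=h_i'$ on $J_i$ for each $i$, and $\hat g=g$ elsewhere. Then $\hat g$ is continuous and $K'$-Lipschitz on each of finitely many consecutive intervals, since $\kappa+\sigma\le K'$ and $K\le K'$. So $\hat g\in\Lambda_{K'}$, and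
$$\varphi+\varepsilon'\ge\lambda_{\hat g}(U)\ge\sum_i(1-\delta-2\sigma)|J_i|\ge(1-2\delta)(|G_g|-\varepsilon').$$
Let $\varepsilon'\to0$.

**Step 2: on an interval that is not good, one neighborhood of $E_n$ loses a fixed fraction.** Fix $n$ from here to the end of Step 3, and let $q=1-\delta/2<1$. We claim: for each $J=[a,b]\in\mathcal D$ there is an open $O_J\supset E_n$ such that
$$\lambda_g(O_J;J)\le q|J|\qquad\text{for every }g\in\mathcal L\text{ with }(J,g)\text{ not good.} \tag{2}$$

The definition of $\theta_n$ gives a neighborhood for each pair of endpoints, and we need one for all $g$; a finite net of endpoints does this. The set $P_J=\{(g(a),g(b)):g\in\mathcal L,\ (J,g)\text{ not good}\}$ is bounded. So there is a finite $F\subset P_J$ such that each $(u',v')\in P_J$ has some $(u,v)\in F$ with $|u-u'|\le\sigma^2|J|$ and $|v-v'|\le\sigma^2|J|$.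

Let $(u,v)\in F$. Then $(u,v)=(g_0(a),g_0(b))$ for some $g_0$ with $(J,g_0)$ not good, so $\theta_n(J;u,v)\le1-\delta$. Hence there is an open $O_{u,v}\supset E_n$ with $\lambda_h(O_{u,v};J)\le(1-\frac34\delta)|J|$ for all $h\in\Lambda_\kappa(J;u,v)$. Let $O_J=\bigcap_{(u,v)\in F}O_{u,v}$, or $O_J=T$ if $F=\emptyset$. In the latter case $P_J=\emptyset$ and (2) is void.

Now let $(J,g)$ be not good, and choose $(u,v)\in F$ near $(g(a),g(b))$ as above. By Lemma 7, the $K$-Lipschitz map $g|_J$ can be adjusted to a map $h$ with endpoint values $u,v$ which is $(K+\sigma)$-Lipschitz; that is, $h\in\Lambda_\kappa(J;u,v)$. (This is why the paths in $\theta_n$ were allowed the constant $\kappa=K+\sigma$.) Then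
$$\lambda_g(O_J;J)\le\lambda_g(O_{u,v};J)\le\lambda_h(O_{u,v};J)+2\sigma|J|\le\big(1-\tfrac34\delta+\tfrac14\delta\big)|J|=q|J|.$$

Finally put $\hat O_J=\bigcap\{O_{J'}:J'\in\mathcal D,\ J'\supseteq J\}$. This is a finite intersection, so it is open. It contains $E_n$, and $\hat O_J\subset\hat O_{J'}$ whenever $J\subset J'$.

**Step 3: iterating, a neighborhood of $E_n$ costs almost nothing outside $G$.** Still with $n$ fixed, let $W_0=X$ and
$$W_{k+1}=\{(t,g)\in X:\exists J\in\mathcal D,\ t\in J^\circ,\ J\times\{g\}\subset W_k,\ (t,g(t))\in\hat O_J\}.$$
In words: the time $t$ survives stage $k+1$ for the curve $g$ if some dyadic interval around it consists of survivors of stage $k$, and at time $t$ the curve lies in the neighborhood $\hat O_J$ belonging to that interval. We prove three properties.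

*(a) $W_k$ is open and $W_{k+1}\subset W_k$.* The inclusion holds because $t\in J$ and $J\times\{g\}\subset W_k$. Openness goes by induction; $W_0=X$ is open. Suppose $W_k$ is open and $J\times\{g\}\subset W_k$. Since $J\times\{g\}$ is compact, $J\times\{g'\}\subset W_k$ for all $g'$ sufficiently close to $g$. Also $(t,g)\mapsto(t,g(t))$ is continuous on $X$ and $\hat O_J$ is open. So all conditions in the definition of $W_{k+1}$, with the same $J$, persist near $(t,g)$.

*(b) If $t\notin D$ and $(t,g(t))\in E_n$, then $(t,g)\in W_k$ for all $k$.* This is clear for $k=0$. If $(t,g)\in W_k$, then $(W_k)_g$ is open in $[0,1]$ and contains $t\notin D$, so it contains some $J\in\mathcal D$ with $t\in J^\circ$. Moreover $(t,g(t))\in E_n\subset\hat O_J$. Hence $(t,g)\in W_{k+1}$.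

*(c) $|(W_k)_g\setminus G_g|\le q^k$ for all $g\in\mathcal L$.* Fix $g$ and put $S_k=(W_k)_g$. Let $\mathcal M_k$ be the set of maximal elements of $\{J\in\mathcal D:J\subset S_k\}$. Let $\mathcal M_k^\circ$ be the set of those $J\in\mathcal M_k$ for which no $J'\in\mathcal D$ with $J'\supseteq J$ has $(J',g)$ good. Put $a_k=\sum_{J\in\mathcal M_k^\circ}|J|$. The members of $\mathcal M_k$ have disjoint interiors, so $a_0\le1$. We show that $a_{k+1}\le q\,a_k$.

First, every $J''\in\mathcal M_{k+1}^\circ$ lies in some $J\in\mathcal M_k^\circ$. Indeed $J''\subset S_{k+1}\subset S_k$, so $J''\subset J$ for some $J\in\mathcal M_k$, and every dyadic interval containing $J$ contains $J''$. If one of them formed a good pair with $g$, this would contradict $J''\in\mathcal M_{k+1}^\circ$.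

Second, if $J\in\mathcal M_k$ and $t\in(S_{k+1}\cap J)\setminus D$, then $(t,g(t))\in O_J$. By definition of $W_{k+1}$ there is $J'\in\mathcal D$ with $t\in J'^\circ$, $J'\subset S_k$ and $(t,g(t))\in\hat O_{J'}$. The element of $\mathcal M_k$ containing $J'$ has the non-dyadic point $t$ in its interior, and so does $J$; hence it equals $J$. So $J'\subset J$ and $(t,g(t))\in\hat O_{J'}\subset\hat O_J\subset O_J$. Here it matters that $\hat O_{J'}$ was cut down by the neighborhoods of all larger dyadic intervals.

Each $J\in\mathcal M_k^\circ$ has $(J,g)$ not good, so (2) applies to it. Since $D$ is a null set and the members of $\mathcal M_{k+1}^\circ$ are non-overlapping subsets of $S_{k+1}$,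
$$a_{k+1}\le\sum_{J\in\mathcal M_k^\circ}|S_{k+1}\cap J|\le\sum_{J\in\mathcal M_k^\circ}\lambda_g(O_J;J)\le q\,a_k .$$
Hence $a_k\le q^k$.

Finally let $t\in S_k\setminus(G_g\cup D)$. Since $S_k$ is open in $[0,1]$ and $t\notin D$, we have $t\in J^\circ$ for some $J\in\mathcal M_k$. If some $J'\supseteq J$ had $(J',g)$ good, then $t\in J'^\circ$ would give $t\in G_g$, a contradiction. So $J\in\mathcal M_k^\circ$. Thus $S_k\setminus G_g$ is covered, up to the null set $D$, by the members of $\mathcal M_k^\circ$, and $|S_k\setminus G_g|\le a_k\le q^k$.

Now release $n$. For each $n$ choose $k$ with $q^k\le\varepsilon2^{-n}$ and call the resulting set $W^n$. (The sets $O_J$, and hence the $W_k$, depend on $n$; the set $G$ does not.)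

**Step 4: back from pairs $(t,g)$ to points.** Let
$$O=G\cup\bigcup_nW^n\cup(D_\varepsilon\times\mathcal L),$$
an open subset of $X$. It contains every $(t,g)\in X$ with $(t,g(t))\in E$: such a point lies in some $E_n$, and then $(t,g)\in W^n$ by (b) if $t\notin D$, while $t\in D_\varepsilon$ if $t\in D$. By (1) and (c), for every $g\in\mathcal L$,
$$|O_g|\le|G_g|+\sum_n|(W^n)_g\setminus G_g|+|D_\varepsilon|\le\frac{\varphi}{1-2\delta}+2\varepsilon. \tag{3}$$
To get an open set of points, keep those points for which *every* admissible curve through them gives a pair in $O$: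
$$V=\{(t,y)\in T:|y|<R+1\text{ and }(t,g)\in O\text{ for all }g\in\mathcal L\text{ with }g(t)=y\}.$$

*$E\subset V$*, because $|y|\le R$ on $E$ and $O$ contains all $(t,g)$ with $(t,g(t))\in E$.

*$V$ is open in $T$*, because it is $\{(t,y)\in T:|y|<R+1\}$ minus the image of $X\setminus O$ under the continuous map $(t,g)\mapsto(t,g(t))$, and this image is compact since $X\setminus O$ is compact.

*$c_K(V)$ is small.* Let $g\in\Lambda_K$ with $\lambda_g(V)>0$. Then $|g(t)|<R+1$ for some $t\in[0,1]$, so $\|g\|_\infty\le R+1+K=R'$, that is, $g\in\mathcal L$. If $(t,g(t))\in V$, then $(t,g)\in O$ by the definition of $V$. So $\lambda_g(V)\le|O_g|$, and (3) gives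
$$c_K^*(E)\le c_K(V)\le\frac{\varphi}{1-2\delta}+2\varepsilon.$$
Let $\varepsilon\to0$ and then $\delta\to0$. This proves Lemma 5, and with it Theorems 4 and 1. $\blacksquare$

## 8. Cones, Borel hulls, and a set built from the continuum hypothesis

**Proposition 8 (cone version).** Fix coordinates, $0<K_0\le\infty$, and let $A\subset\mathbb R^d$ be Souslin with $|\{t:(t,g(t))\in A\}|=0$ for every $g$ with Lipschitz constant $<K_0$. Then for all $K<K_0$ and $\varepsilon>0$ there is an open $U\supset A$ with $\mathcal H^1(\operatorname{graph}g\cap U)\le\varepsilon$ for all $K$-Lipschitz $g:\mathbb R\to\mathbb R^m$.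

*Proof.* Choose $K'\in(K,K_0)$. The hypothesis on $A$ is invariant under translation. If $C\subset(A+x)\cap P$ is compact and $g\in\Lambda_{K'}$, extended by constants, then $\lambda_g(C)\le|\{t:(t,g(t))\in A+x\}|=0$. Theorem 4 with $K<K'$ gives $c_K^*((A+x)\cap P)=0$ for every $x$, and Lemma 2(i) with $L=K$, $\eta=\varepsilon$ gives $U$. $\blacksquare$

**Proposition 9 (classification).** An arbitrary set $A\subset\mathbb R^d$ is u.p.u. if and only if it is contained in a p.u. Borel set; equivalently, in a p.u. $G_\delta$ set; equivalently, in a p.u. Souslin set. In particular, every p.u. Souslin set is contained in a p.u. $G_\delta$ set.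

*Proof.* Let $A$ be u.p.u., and let $U_n\supset A$ be the open set from the definition for $K=n$ and $\varepsilon=1/n$. The $G_\delta$ set $\bigcap_nU_n$ contains $A$. A Lipschitz graph with constant $K$ meets it in measure at most $1/n$ for every $n\ge\max(K,1)$, hence in measure $0$. So $\bigcap_nU_n$ is p.u. A p.u. $G_\delta$ set is a p.u. Borel set, and a p.u. Borel set is a p.u. Souslin set. Finally, if $A$ is contained in a p.u. Souslin set $S$, then $S$ is u.p.u. by Theorem 1, and the open sets for $S$ serve for $A$. The last assertion of the proposition follows by applying this to a p.u. Souslin set, which is u.p.u. by Theorem 1. $\blacksquare$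

Some definability hypothesis is needed, in the sense that ZFC does not prove Theorem 1 for arbitrary sets.

**Proposition 10.** Under the continuum hypothesis there is a p.u. set $A\subset\mathbb R^2$ which is not u.p.u.

*Proof.* There are continuum many Lebesgue null $G_\delta$ sets in the plane. Under the continuum hypothesis they can be enumerated as $(N_\alpha)_{\alpha<\omega_1}$. Choose recursively pairwise distinct $z_\alpha\notin\bigcup_{\beta<\alpha}N_\beta$. This is possible because $\alpha$ is countable, so that the union, together with the points already chosen, is a null set and not the whole plane. Let $A=\{z_\alpha:\alpha<\omega_1\}$. It is uncountable. Every null set is contained in some $N_\beta$, and $A\cap N_\beta\subset\{z_\alpha:\alpha\le\beta\}$. So $A$ meets every null set in a countable set.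

*$A$ is p.u.* The image of an $M$-Lipschitz curve $\gamma:[0,1]\to\mathbb R^2$ is covered by $n$ closed disks of radius $M/n$, of total area $\pi M^2/n$. Hence it is a Lebesgue null set and meets $A$ in a countable set, which has $\mathcal H^1$-measure $0$.

*$A$ is not u.p.u.* Suppose it were. Taking $K=0$ and the standard coordinates, for each $n$ there would be an open $U_n\supset A$ all of whose horizontal sections have measure at most $1/n$. All horizontal sections of the $G_\delta$ set $\bigcap_nU_n$ would then be null, so by Fubini's theorem $\bigcap_nU_n$ would be a null set in the plane. It contains $A$, so $A$ would be countable, a contradiction. $\blacksquare$
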